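\title{Algebraically defined graphs of girth eight over the complex numbers}

\begin{abstract}
For polynomials $f,g\in\mathbb{F}[x,y]$, the graph $G_{\mathbb{F}}(f,g)$ is the bipartite graph on two copies of $\mathbb{F}^3$ in which $(p_1,p_2,p_3)$ is adjacent to $[l_1,l_2,l_3]$ when $p_2+l_2=f(p_1,l_1)$ and $p_3+l_3=g(p_1,l_1)$. We prove that every graph $G_{\mathbb{C}}(f,g)$ of girth eight is isomorphic to $G_{\mathbb{C}}(xy,xy^2)$, and we list all pairs $(f,g)$ that give girth eight. The result holds over every algebraically closed field, under a restriction on exponents in positive characteristic. Closed walks of length six are the common zeros of two polynomials in six variables; without $4$- and $6$-cycles these zeros form five linear spaces of codimension two, and a comparison of multiplicities at the points common to the five spaces determines $(f,g)$.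
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb{F}$ be a field and $f,g\in\mathbb{F}[x,y]$. The \emph{algebraically defined graph} $G_{\mathbb{F}}(f,g)$ is the bipartite graph whose vertices are the \emph{points} $(p_1,p_2,p_3)$ and the \emph{lines} $[l_1,l_2,l_3]$, forming two disjoint copies of $\mathbb{F}^3$, with a point adjacent to a line if and only if
\[
p_2+l_2=f(p_1,l_1)\qquad\text{and}\qquad p_3+l_3=g(p_1,l_1).
\]
The \emph{girth} of a graph is the length of its shortest cycle; here it is even.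

The two equations can be solved for $(l_2,l_3)$ or for $(p_2,p_3)$, so every vertex has exactly one neighbor with any prescribed first coordinate. Over a finite field $\mathbb{F}_q$ the graph is therefore $q$-regular with $q^3$ points, and for $q\ge3$ its girth is at most eight: otherwise the walks of length $0$, $2$ and $4$ without backtracking from a fixed point would end in $1+q(q-1)+q(q-1)^3>q^3$ distinct points. The pair $(xy,xy^2)$ attains girth eight, over $\mathbb{F}_q$ and over every other field (Proposition~\ref{prop:model}). One then asks whether any other pair gives an essentially different graph of girth eight. Over $\mathbb{C}$ it is known that every girth eight graph $G_{\mathbb{C}}(f,g)$ in which $g=\alpha x^ky^m$ is a monomial and $f$ is arbitrary is isomorphic to $G_{\mathbb{C}}(xy,xy^2)$. The following problem is posed in \cite{source}.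

\begin{quote}
Do there exist $f,g\in\mathbb{C}[x,y]$ such that $G_{\mathbb{C}}(f,g)$ has girth eight and is not isomorphic to $G_{\mathbb{C}}(xy,xy^2)$?
\end{quote}

The answer is no. We prove a stronger statement, which also lists the pairs $(f,g)$; the result on monomial $g$ is not used. Call a monomial $x^iy^j$ \emph{mixed} if $i,j\ge1$.

\begin{theorem}\label{thm:main}
Let $K$ be an algebraically closed field and $f,g\in K[x,y]$. If $\operatorname{char}K=p>0$, assume that every mixed monomial $x^iy^j$ occurring in $f$ or $g$ has $i,j<p$; in characteristic $0$ there is no restriction. The following are equivalent: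
\begin{enumerate}
\item[(a)] $G_K(f,g)$ has girth eight;
\item[(b)] $G_K(f,g)$ has no cycles of length $4$ or $6$;
\item[(c)] there are $M\in GL_2(K)$, $A\in K[x]^2$ and $B\in K[y]^2$ such that
\[
\binom fg=M\binom{xy}{xy^2}+A(x)+B(y)\qquad\text{or}\qquad\binom fg=M\binom{xy}{x^2y}+A(x)+B(y).
\]
\end{enumerate}
If these conditions hold, then $G_K(f,g)\cong G_K(xy,xy^2)$.
\end{theorem}

For $K=\mathbb{C}$, condition (c) says that $f$ and $g$ form a basis of one of two planes modulo $\mathbb{C}[x]+\mathbb{C}[y]$, and we obtain the following.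

\begin{corollary}\label{cor:complex}
Every graph $G_{\mathbb{C}}(f,g)$ of girth eight is isomorphic to $G_{\mathbb{C}}(xy,xy^2)$. The graph $G_{\mathbb{C}}(f,g)$ has girth eight if and only if, modulo $\mathbb{C}[x]+\mathbb{C}[y]$, the span of $f$ and $g$ is the two-dimensional space $\langle xy,xy^2\rangle$ or $\langle xy,x^2y\rangle$.
\end{corollary}

A count of parameters suggests this rigidity. A closed walk of length six is described by its six first coordinates, subject to two polynomial equations, so one expects a four-dimensional family of such walks. The walks that merely retrace their steps fill five linear spaces of dimension four, whatever $f$ and $g$ are. Girth eight requires that the two equations, of arbitrary degree, have no other solution. A degree count by B\'ezout's theorem does not apply directly, since the two hypersurfaces may meet in further components at infinity. We count locally instead. Each of the five spaces carries a multiplicity, and these add up to at most $7$ (Section~\ref{sec:lengths}). At a point common to the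 five spaces the sum is at least the product of the orders of vanishing of the two equations, which is at least $6$, and at least $9$ if the vector $(f_{xy},g_{xy})$ of mixed derivatives has a zero (Section~\ref{sec:mult}). The inequalities $5<6$ and $7<9$ force $f$ and $g$ to be, up to the obvious symmetries, linear in $x$, and such pairs are classified by hand in Section~\ref{sec:linear}. Section~\ref{sec:toy} runs the whole argument in a case with one equation, where only unique factorization is needed.

\section{Cycles as polynomial equations}\label{sec:walks}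

In this section $\mathbb{F}$ is any field. Put $\Phi=(f,g)^T$, write $G(\Phi)$ for $G_{\mathbb{F}}(f,g)$, and write points as $(a,u)$ and lines as $[b,v]$ with $a,b\in\mathbb{F}$ and $u,v\in\mathbb{F}^2$. Adjacency reads $u+v=\Phi(a,b)$. For $F\in\mathbb{F}[x,y]$ let $\tilde F(x,y)=F(y,x)$, and let $\tilde\Phi=(\tilde f,\tilde g)^T$.

\begin{lemma}\label{lem:sym}
Let $M\in GL_2(\mathbb{F})$, $A\in\mathbb{F}[x]^2$, $B\in\mathbb{F}[y]^2$. Then $G(M\Phi+A+B)\cong G(\Phi)$ and $G(\tilde\Phi)\cong G(\Phi)$.
\end{lemma}

\begin{proof}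
The bijections $(a,u)\mapsto(a,M^{-1}(u-A(a)))$ and $[b,v]\mapsto[b,M^{-1}(v-B(b))]$ give the first isomorphism, because $u+v=M\Phi(a,b)+A(a)+B(b)$ is equivalent to $M^{-1}(u-A(a))+M^{-1}(v-B(b))=\Phi(a,b)$. The second one interchanges points and lines, $(c,w)\leftrightarrow[c,w]$.
\end{proof}

Thus condition (c) of Theorem~\ref{thm:main} describes exactly the pairs obtained from $(xy,xy^2)$ by these symmetries.

A walk $P_1L_1P_2L_2\cdots P_kL_kP_{k+1}$ is determined by the point $P_1$ and the first coordinates $b_1,a_2,b_2,\dots,b_k,a_{k+1}$ of the later vertices, which are arbitrary. If $P_i=(a_i,u_i)$, then subtracting the adjacency equations of $P_i$ and $P_{i+1}$ with $L_i$ gives $u_i-u_{i+1}=\Phi(a_i,b_i)-\Phi(a_{i+1},b_i)$. Hence the walk is closed if and only if $a_{k+1}=a_1$ and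
\begin{equation}\label{eq:closed}
\sum_{i\in\mathbb{Z}/k}\bigl(\Phi(a_i,b_i)-\Phi(a_{i+1},b_i)\bigr)=0 .
\end{equation}
For $k=2$ and $k=3$ we name the left side. For $F\in\mathbb{F}[x,y]$ put
\begin{align*}
D_F(a,a',b,b')&=F(a,b)-F(a',b)+F(a',b')-F(a,b'),\\
S_F(a_1,a_2,a_3,b_1,b_2,b_3)&=\sum_{i\in\mathbb{Z}/3}\bigl(F(a_i,b_i)-F(a_{i+1},b_i)\bigr),
\end{align*}
and $D_\Phi=(D_f,D_g)^T$, $S_\Phi=(S_f,S_g)^T$. Both $D_F$ and $S_F$ are linear in $F$, and both vanish if $F$ is a polynomial in $x$ alone or in $y$ alone; only mixed monomials contribute.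

\begin{lemma}\label{lem:cycles}
The graph $G(\Phi)$ has no cycles of length $4$ or $6$ if and only if the following two conditions hold.
\begin{enumerate}
\item[(C4)] $D_\Phi(a,a',b,b')\ne0$ whenever $a\ne a'$ and $b\ne b'$.
\item[(C6)] $S_\Phi(a_1,a_2,a_3,b_1,b_2,b_3)\ne0$ whenever $a_1,a_2,a_3$ are distinct and $b_1,b_2,b_3$ are distinct.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $k\in\{2,3\}$. In a $2k$-cycle any two points have a common neighbor on the cycle, and so have any two lines. Distinct neighbors of a vertex have distinct first coordinates. So the $a_i$ are distinct, the $b_i$ are distinct, and \eqref{eq:closed} holds, which violates (C4) or (C6). Conversely, a solution of \eqref{eq:closed} with distinct $a_i$ and distinct $b_i$ gives a closed walk from $(a_1,0)$ whose $2k$ vertices are distinct, that is, a $2k$-cycle.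
\end{proof}

\section{Pairs that are linear in $x$}\label{sec:linear}

Let $\Phi=xQ(y)$ with $Q=(Q_1,Q_2)^T\in\mathbb{F}[y]^2$. Then
\begin{equation}\label{eq:linear}
D_\Phi=(a-a')\bigl(Q(b)-Q(b')\bigr),\qquad S_\Phi=\sum_{i\in\mathbb{Z}/3}\gamma_iQ(b_i),\quad\gamma_i=a_i-a_{i+1},
\end{equation}
and $\gamma_1+\gamma_2+\gamma_3=0$. Short cycles thus become a statement about the plane curve $b\mapsto Q(b)$: its points must be distinct, and no three of them may be collinear.

\begin{lemma}\label{lem:arc}
The graph $G(xQ(y))$ has no cycles of length $4$ or $6$ if and only if $Q$ is injective on $\mathbb{F}$ and, for all distinct $b_1,b_2,b_3\in\mathbb{F}$, the three vectors $(1,Q_1(b_i),Q_2(b_i))$ are linearly independent.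
\end{lemma}

\begin{proof}
By \eqref{eq:linear}, (C4) is the injectivity of $Q$. Assume it. A violation of (C6) gives $\sum_i\gamma_i(1,Q_1(b_i),Q_2(b_i))=0$ with $\gamma_i\ne0$ and distinct $b_i$. Conversely, let such a relation hold with distinct $b_i$ and with $\gamma_1,\gamma_2,\gamma_3$ not all zero. No $\gamma_i$ vanishes: if $\gamma_3=0$, say, then $\gamma_2=-\gamma_1\ne0$ and $Q(b_1)=Q(b_2)$. Put $a_1=\gamma_1+\gamma_2=-\gamma_3$, $a_2=\gamma_2$, $a_3=0$. Then $a_i-a_{i+1}=\gamma_i\ne0$ for all $i\in\mathbb{Z}/3$, so the $a_i$ are distinct and $S_\Phi=0$, which violates (C6).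
\end{proof}

\begin{proposition}\label{prop:model}
Over every field $\mathbb{F}$, the graph $G_{\mathbb{F}}(xy,xy^2)$ has girth eight.
\end{proposition}

\begin{proof}
Here $Q=(y,y^2)^T$ is injective, and the vectors $(1,b_i,b_i^2)$ are the rows of a Vandermonde matrix, which is invertible for distinct $b_i$. So there are no cycles of length $4$ or $6$. In the sequence
\[
(0,0,0),\ [0,0,0],\ (1,0,0),\ [1,1,1],\ (2,1,1),\ [0,-1,-1],\ (1,1,1),\ [1,0,0]
\]
the eight vertices are distinct in every characteristic. All first coordinates of lines are $0$ or $1$ and all vertices have equal second and third coordinates, so adjacency means $p_2+l_2=p_1l_1$; for the eight cyclically consecutive pairs this reads $0=0$, $0=0$, $1=1$, $2=2$, $0=0$, $0=0$, $1=1$, $0=0$. This is an $8$-cycle.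
\end{proof}

Lemma~\ref{lem:sym} and Proposition~\ref{prop:model} prove (c)$\Rightarrow$(a) and the last assertion of Theorem~\ref{thm:main}, and (a)$\Rightarrow$(b) is trivial. The rest of the paper proves (b)$\Rightarrow$(c). From now on $K$ is an algebraically closed field, and we let $p=\operatorname{char}K$ if this is positive and $p=\infty$ otherwise, so that an integer $i$ with $1\le i<p$ is invertible in $K$.

Over $K$ the parabola is the only polynomial curve without three collinear points, because a curve of higher degree meets some line too often. For example, $Q=(y,y^3)^T$ over $\mathbb{C}$ meets the line $Y=1$ at the three cube roots of unity, so $G_{\mathbb{C}}(xy,xy^3)$ has a $6$-cycle.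

\begin{proposition}\label{prop:parabola}
Let $Q\in K[y]^2$ with $Q(0)=0$ and $\deg Q_1,\deg Q_2<p$. If $G(xQ(y))$ has no cycles of length $4$ or $6$, then $Q=M\,(y,y^2)^T$ for some $M\in GL_2(K)$.
\end{proposition}

\begin{proof}
Suppose that some $Q_j$ has degree $N\ge3$. Since $N<p$, the derivative $Q_j'$ is nonzero and has finitely many roots. Choose $c\in K$ different from the values of $Q_j$ at these roots. Then $Q_j-c$ has no multiple root, so it has $N\ge3$ distinct roots in $K$. For three of them the vectors $(1,Q_1(b_i),Q_2(b_i))$ lie in the plane $X_j=cX_0$ of $K^3$ (coordinates $X_0,X_1,X_2$), against Lemma~\ref{lem:arc}. Hence $Q_1,Q_2\in Ky+Ky^2$, that is, $Q=M(y,y^2)^T$ for a $2\times2$ matrix $M$. If $M$ were singular, a relation $\lambda Q_1+\mu Q_2=0$ with $(\lambda,\mu)\ne0$ would put all vectors $(1,Q_1(b),Q_2(b))$ in the plane $\lambda X_1+\mu X_2=0$, again against Lemma~\ref{lem:arc}.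
\end{proof}

It remains to show that a pair satisfying (b) is, modulo unmixed terms, linear in $x$ or linear in $y$.

\section{The method for one equation}\label{sec:toy}

The argument is already visible one dimension lower. Let $F\in\mathbb{C}[x,y]$ satisfy $D_F(a,a',b,b')\ne0$ whenever $a\ne a'$ and $b\ne b'$; this says that the analogous graph on two copies of $\mathbb{C}^2$, with the single equation $p_2+l_2=F(p_1,l_1)$, has no $4$-cycles. We claim that $F=cxy+A(x)+B(y)$ with $c\ne0$.

\emph{Step 1: components.} The polynomial $D_F$ vanishes on the hyperplanes $a=a'$ and $b=b'$, and by assumption nowhere else. By the Nullstellensatz every irreducible factor of $D_F$ divides a power of $(a-a')(b-b')$. Hence $D_F=c\,(a-a')^r(b-b')^s$ with $c\ne0$ and $r,s\ge1$.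

\emph{Step 2: multiplicities along the components.} We have $F_{xy}\ne0$, since otherwise $F=A(x)+B(y)$ and $D_F=0$. The restriction of $\partial_aD_F$ to $a'=a$ is $F_x(a,b)-F_x(a,b')$, which is nonzero because its $b$-derivative is $F_{xy}(a,b)$. So $r=1$, and $s=1$ by the same computation with $x$ and $y$ interchanged.

\emph{Step 3: a point on all components.} At $(\alpha,\alpha,\beta,\beta)$ the polynomial $D_F$ vanishes to order $r+s=2$, for all $\alpha,\beta$. On the other hand, if $F(\alpha+x,\beta+y)=\sum F_{ij}x^iy^j$, then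
\[
D_F=\sum_{i,j\ge1}F_{ij}\bigl((a-\alpha)^i-(a'-\alpha)^i\bigr)\bigl((b-\beta)^j-(b'-\beta)^j\bigr),
\]
which has order at least $3$ unless $F_{11}=F_{xy}(\alpha,\beta)\ne0$. So $F_{xy}$ has no zero in $\mathbb{C}^2$, it is a nonzero constant, and the claim follows.

For closed $6$-walks there are two equations, and unique factorization is not available. The exponents $r,s$ are replaced by lengths at minimal primes, the order of vanishing by the Hilbert--Samuel multiplicity, and the additivity of orders in a product by the associativity formula. The next three sections carry out the three steps.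

\section{The five components}\label{sec:components}

Let $f,g$ be as in Theorem~\ref{thm:main} and satisfy (b). Subtracting the unmixed terms changes neither (b), by Lemma~\ref{lem:sym}, nor (c). So until the end of Section~\ref{sec:end} we make the following \emph{standing assumption}:
\begin{quote}
(C4) and (C6) hold, and every monomial $x^iy^j$ in $f$ or $g$ has $1\le i,j<p$.
\end{quote}
Let $R=K[a_1,a_2,a_3,b_1,b_2,b_3]$ and $I=(S_f,S_g)\subseteq R$, with zero set $V(I)\subseteq K^6$. The cyclic shift $a_i\mapsto a_{i+1}$, $b_i\mapsto b_{i+1}$ fixes every $S_F$.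

A closed $6$-walk that contains no cycle traverses a tree, and those that use three edges, each twice, are of five kinds. In terms of first coordinates (two neighbors of a vertex coincide exactly when their first coordinates do), they are
\[
\begin{array}{lll}
\mathcal{A}: & a_1=a_2=a_3, & P_1L_1P_1L_2P_1L_3P_1,\\
\mathcal{B}: & b_1=b_2=b_3, & P_1L_1P_2L_1P_3L_1P_1,\\
\mathcal{C}_1: & a_1=a_2,\ b_2=b_3, & P_1L_1P_1L_2P_3L_2P_1,\\
\mathcal{C}_2: & a_2=a_3,\ b_3=b_1, & P_1L_1P_2L_2P_2L_1P_1,\\
\mathcal{C}_3: & a_3=a_1,\ b_1=b_2, & P_1L_1P_2L_1P_1L_3P_1 .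
\end{array}
\]
The first two trees are stars centered at a point and at a line; the other three are paths. The shift fixes $\mathcal{A}$ and $\mathcal{B}$ and permutes the $\mathcal{C}_i$ cyclically.

\begin{lemma}\label{lem:five}
$V(I)=\mathcal{A}\cup\mathcal{B}\cup\mathcal{C}_1\cup\mathcal{C}_2\cup\mathcal{C}_3$.
\end{lemma}

\begin{proof}
Setting $a_2=a_1$ cancels the terms $\Phi(a_1,b_1)$ and $-\Phi(a_2,b_1)$ of $S_\Phi$, and setting $b_2=b_1$ cancels $-\Phi(a_2,b_1)$ and $\Phi(a_2,b_2)$. What remains is
\[
S_\Phi\big|_{a_2=a_1}=D_\Phi(a_1,a_3,b_2,b_3),\qquad S_\Phi\big|_{b_2=b_1}=D_\Phi(a_1,a_3,b_1,b_3).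
\]
By (C4), $D_\Phi(a,a',b,b')=0$ if and only if $a=a'$ or $b=b'$. Hence $V(I)\cap\{a_1=a_2\}=\mathcal{A}\cup\mathcal{C}_1$ and $V(I)\cap\{b_1=b_2\}=\mathcal{C}_3\cup\mathcal{B}$. Applying the shift, we see that the points of $V(I)$ with two equal $a$'s or two equal $b$'s form the union of the five spaces. By (C6) these are all points of $V(I)$.
\end{proof}

Let $\mathfrak{a},\mathfrak{b},\mathfrak{c}_1,\mathfrak{c}_2,\mathfrak{c}_3\subseteq R$ be the ideals of the five spaces. Each is generated by two independent linear forms, so it is a prime of height $2$, and none contains another. By the Nullstellensatz $\sqrt I$ is the intersection of the five primes. A prime containing $I$ contains their product, hence one of them. So they are exactly the \emph{minimal primes} of $I$, the primes minimal among those containing $I$.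

The first consequence is that the two equations are truly two. We use Krull's principal ideal theorem: in a Noetherian ring, a minimal prime of a principal ideal has height at most $1$.

\begin{lemma}\label{lem:indep}
Let $F=\lambda f+\mu g$ with $(\lambda,\mu)\in K^2\setminus\{0\}$. Then $S_F\ne0$ and $F_{xy}\ne0$. Thus $f_{xy}$ and $g_{xy}$ are linearly independent over $K$, and so are $f$ and $g$. Moreover $p\ne2$.
\end{lemma}

\begin{proof}
If $S_F=\lambda S_f+\mu S_g=0$, then $I$ is principal, but its minimal primes have height $2$. So $S_F\ne0$, and in particular $F\ne0$. Write $F=\sum c_{ij}x^iy^j$ with $1\le i,j<p$. Then $F_{xy}=\sum ij\,c_{ij}x^{i-1}y^{j-1}\ne0$, because each $ij$ is invertible in $K$. If $p=2$, then $f,g\in Kxy$ are dependent.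
\end{proof}

\section{Lengths along the components}\label{sec:lengths}

Let $\mathfrak{p}$ be one of the five primes. Since $\mathfrak{p}$ is minimal over $I$, the only prime of the local ring $R_{\mathfrak{p}}$ containing $IR_{\mathfrak{p}}$ is the maximal ideal, so $R_{\mathfrak{p}}/IR_{\mathfrak{p}}$ has finite length
\[
\ell(\mathfrak{p})=\operatorname{length}\bigl(R_{\mathfrak{p}}/IR_{\mathfrak{p}}\bigr)\ge1 .
\]
This number is concrete. Write $\mathfrak{p}=(s,t)$ and complete $s,t$ to linear coordinates $z_1,\dots,z_4,s,t$ on $K^6$. Then $R_{\mathfrak{p}}=\kappa[s,t]_{(s,t)}$ with $\kappa=K(z_1,\dots,z_4)$, and $\ell(\mathfrak{p})=\dim_\kappa R_{\mathfrak{p}}/IR_{\mathfrak{p}}$ is the intersection multiplicity at the origin of the plane curves $S_f=0$ and $S_g=0$ over $\kappa$. It measures the contact of the two hypersurfaces along the component. We need only the two simplest cases: transversal curves, and a smooth curve meeting a double point in a direction that is not tangent to it.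

\begin{lemma}\label{lem:local}
Let $\kappa$ be a field, $\Lambda=\kappa[s,t]_{(s,t)}$, and let $\xi,\eta\in\kappa[s,t]$ have zero constant term and homogeneous components $\xi_j,\eta_j$ of degree $j$.
\begin{enumerate}
\item[(1)] If $\xi_1,\eta_1$ are linearly independent over $\kappa$, then $\dim_\kappa\Lambda/(\xi,\eta)=1$.
\item[(2)] If $\xi_1\ne0$, $\eta_1=0$, and $\eta_2$ does not vanish at a nonzero root $(s_0,t_0)\in\kappa^2$ of $\xi_1$, then $\dim_\kappa\Lambda/(\xi,\eta)=2$.
\end{enumerate}
\end{lemma}

\begin{proof}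
Let $\mathfrak{n}=(s,t)\Lambda$ and $J=(\xi,\eta)\Lambda$. If $\mathfrak{n}^j\subseteq J+\mathfrak{n}^{j+1}$, then the finitely generated module $E=(\mathfrak{n}^j+J)/J$ satisfies $\mathfrak{n}E=E$, so $E=0$ by Nakayama's lemma and $\mathfrak{n}^j\subseteq J$. In case (1), $\mathfrak{n}\subseteq J+\mathfrak{n}^2$, so $J=\mathfrak{n}$. In case (2), change coordinates linearly so that $\xi_1=s$. Then $\eta_2=ct^2+c'st+c''s^2$ with $c\ne0$. Modulo $\mathfrak{n}^3$ we have $s\xi\equiv s^2$, $t\xi\equiv st$ and $\eta\equiv\eta_2$, so $\mathfrak{n}^2\subseteq J+\mathfrak{n}^3$ and $\mathfrak{n}^2\subseteq J$. Therefore $J=(s)+\mathfrak{n}^2$ and $\Lambda/J\cong\kappa[t]/(t^2)$.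
\end{proof}

\begin{example}\label{ex:model}
Let $\Phi=(xy,xy^2)^T$. Use the coordinates $a_3$, $b=b_3$, $\gamma_1=a_1-a_2$, $\gamma_2=a_2-a_3$, $s=b_1-b_3$, $t=b_2-b_3$. By \eqref{eq:linear} and $\gamma_3=-\gamma_1-\gamma_2$,
\[
S_{xy}=\gamma_1s+\gamma_2t,\qquad S_{xy^2}=\gamma_1s(s+2b)+\gamma_2t(t+2b)=2b\,S_{xy}+\gamma_1s^2+\gamma_2t^2,
\]
so $I=(\xi,\eta)$ with $\xi=\gamma_1s+\gamma_2t$ and $\eta=\gamma_1s^2+\gamma_2t^2$. For $\mathfrak{a}=(\gamma_1,\gamma_2)$ both generators are linear in $\gamma_1,\gamma_2$ with determinant $st(t-s)\ne0$, so $\ell(\mathfrak{a})=1$. For $\mathfrak{c}_1=(\gamma_1,t)$ the linear parts are $s\gamma_1+\gamma_2t$ and $s^2\gamma_1$, so $\ell(\mathfrak{c}_1)=1$, and the shift gives $\ell(\mathfrak{c}_2)=\ell(\mathfrak{c}_3)=1$. For $\mathfrak{b}=(s,t)$ the form $\xi$ is linear, $\eta$ is quadratic, and $\eta$ takes the value $\gamma_1\gamma_2(\gamma_1+\gamma_2)\ne0$ at the root $(s,t)=(\gamma_2,-\gamma_1)$ of $\xi$, so $\ell(\mathfrak{b})=2$. The lengths add up to $6=2\cdot3$, the product of the degrees of $\xi$ and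 $\eta$. Five reduced components would account for only $5$; the double component $\mathcal{B}$ makes up the difference.
\end{example}

In general, transversality along a component is the nonvanishing of a determinant whose columns are differences of first derivatives of $\Phi$. Each column contains a variable absent from the other; differentiating in these two variables removes the differences and leaves a determinant in $\Phi_{xy}=(f_{xy},g_{xy})^T$, to which Lemma~\ref{lem:indep} applies.

\begin{lemma}\label{lem:c}
$\ell(\mathfrak{c}_1)=\ell(\mathfrak{c}_2)=\ell(\mathfrak{c}_3)=1$.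
\end{lemma}

\begin{proof}
By the shift it suffices to treat $\mathfrak{c}_1=(\varepsilon,\delta)$, where $\varepsilon=a_2-a_1$, $\delta=b_3-b_2$ and $\kappa=K(a_1,a_3,b_1,b_2)$. Modulo terms of degree at least $2$ in $\varepsilon,\delta$,
\begin{align*}
\Phi(a_1,b_1)-\Phi(a_2,b_1)&\equiv-\varepsilon\,\Phi_x(a_1,b_1),\\
\Phi(a_3,b_3)-\Phi(a_3,b_2)&\equiv\delta\,\Phi_y(a_3,b_2),\\
\Phi(a_2,b_2)-\Phi(a_1,b_3)&\equiv\varepsilon\,\Phi_x(a_1,b_2)-\delta\,\Phi_y(a_1,b_2).
\end{align*}
The left sides add up to $S_\Phi$, so its linear part is $\varepsilon U+\delta W$ with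
\[
U=\Phi_x(a_1,b_2)-\Phi_x(a_1,b_1),\qquad W=\Phi_y(a_3,b_2)-\Phi_y(a_1,b_2).
\]
By Lemma~\ref{lem:local}(1) it suffices to show $\det(U,W)\ne0$. Suppose that $\det(U,W)=0$. Only $U$ involves $b_1$ and only $W$ involves $a_3$, so applying $\partial_{b_1}\partial_{a_3}$ gives $\det(\Phi_{xy}(a_1,b_1),\Phi_{xy}(a_3,b_2))=0$ in four independent variables. Substitute for $(a_1,b_1)$ a point of $K^2$ where $\Phi_{xy}$ has a value $(\sigma,\tau)^T\ne0$. Then $\sigma g_{xy}-\tau f_{xy}=0$, contradicting Lemma~\ref{lem:indep}.
\end{proof}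

Along $\mathcal{B}$ the same computation evaluates both copies of $\Phi_{xy}$ at the same $y$. The determinant may then vanish, as in Example~\ref{ex:model}, but only if the direction of the vector $\Phi_{xy}(x,y)$ depends on $y$ alone. In that case we must go to second order, because an upper bound for $\ell(\mathfrak{b})$ will be needed.

\begin{lemma}\label{lem:b}
$\ell(\mathfrak{b})\le2$. If $\ell(\mathfrak{b})=2$, then $\Phi_{xy}=k(x,y)\,q(y)$ for some nonzero $k\in K[x,y]$ and some $q\in K[y]^2$.
\end{lemma}

\begin{proof}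
Put $b=b_3$, $s=b_1-b$, $t=b_2-b$, so that $\mathfrak{b}=(s,t)$ and $\kappa=K(a_1,a_2,a_3,b)$. Let $\Psi_1(y)=\Phi(a_1,y)-\Phi(a_2,y)$ and $\Psi_2(y)=\Phi(a_2,y)-\Phi(a_3,y)$. Since $\Phi(a_3,b)-\Phi(a_1,b)=-\Psi_1(b)-\Psi_2(b)$, Taylor expansion gives
\begin{equation}\label{eq:taylor}
\begin{aligned}
S_\Phi&=\Psi_1(b+s)-\Psi_1(b)+\Psi_2(b+t)-\Psi_2(b)\\
&=s\Psi_1'+t\Psi_2'+\tfrac12\bigl(s^2\Psi_1''+t^2\Psi_2''\bigr)+(\text{terms of degree}\ge3\text{ in }s,t),
\end{aligned}
\end{equation}
where primes denote $y$-derivatives evaluated at $y=b$, and $\frac12$ makes sense by Lemma~\ref{lem:indep}. If $\det(\Psi_1',\Psi_2')\ne0$, then $\ell(\mathfrak{b})=1$ by Lemma~\ref{lem:local}(1). Assume that $\det(\Psi_1',\Psi_2')=0$. We show that $\Phi_{xy}=kq$ and $\ell(\mathfrak{b})=2$.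

\emph{Factorization of $\Phi_{xy}$.} Only $\Psi_1'$ involves $a_1$ and only $\Psi_2'$ involves $a_3$. Applying $\partial_{a_1}\partial_{a_3}$ gives $\det(\Phi_{xy}(a_1,b),\Phi_{xy}(a_3,b))=0$. With $\varphi=f_{xy}$ and $\psi=g_{xy}$, both nonzero by Lemma~\ref{lem:indep}, this reads $\varphi(x,y)\psi(x',y)=\psi(x,y)\varphi(x',y)$. Choose $\alpha\in K$ with $\psi(\alpha,y)\ne0$ and put $x'=\alpha$. The left side is nonzero, so $\varphi(\alpha,y)\ne0$. Dividing $\varphi(\alpha,y)$ and $\psi(\alpha,y)$ by their greatest common divisor, we obtain coprime nonzero $q_1,q_2\in K[y]$ with $\varphi q_2=\psi q_1$. Choose $\rho,\sigma\in K[y]$ with $\rho q_1+\sigma q_2=1$ and put $k=\rho\varphi+\sigma\psi$. Then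
\[
kq_1=\rho q_1\varphi+\sigma q_2\varphi=\varphi,\qquad kq_2=\rho q_1\psi+\sigma q_2\psi=\psi .
\]
So $\Phi_{xy}=kq$ with $q=(q_1,q_2)^T$ and $k\ne0$. The degrees of $\varphi,\psi$ in $x$ and in $y$ are less than $p-1$, hence so are $\deg_xk$, $\deg q_1$ and $\deg q_2$.

\emph{The direction of $q$ moves.} Let $w=\det(q,q')=q_1q_2'-q_2q_1'$. If $w=0$, then coprimality gives $q_1\mid q_1'$ and $q_2\mid q_2'$, so $q_1'=q_2'=0$ by degrees. As $\deg q_i<p$, both $q_i$ are constants, and $q_2\varphi-q_1\psi=0$ contradicts Lemma~\ref{lem:indep}. So $w\ne0$.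

\emph{Integration in $x$.} Write $k=\sum_ik_i(y)x^i$ and put $h=\sum_i(i+1)^{-1}k_i(y)x^{i+1}$, which is defined since $i+1<p$. The entries of $\Phi_y-hq$ are divisible by $x$, have $x$-degree less than $p$ and have zero $x$-derivative, so $\Phi_y=hq$. Let $h_i=h(a_i,b)\in\kappa$. Since $h_x=k\ne0$, the polynomial $h$ has positive degree in $x$, and $h_1,h_2,h_3$ are pairwise distinct. We get
\[
\Psi_1'=(h_1-h_2)q,\qquad\Psi_2'=(h_2-h_3)q,
\]
with $q=q(b)$. Differentiating in $b$ gives $\Psi_1''=(h_1-h_2)'q+(h_1-h_2)q'$ and $\Psi_2''=(h_2-h_3)'q+(h_2-h_3)q'$, so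
\[
\det(q,\Psi_1'')=(h_1-h_2)w,\qquad\det(q,\Psi_2'')=(h_2-h_3)w .
\]

\emph{The length.} The linear parts of $S_f$ and $S_g$ are proportional, and $\eta=\det(q,S_\Phi)=q_1S_g-q_2S_f$ is the combination that cancels them. Since $q_1(b)$ is a nonzero element of $\kappa$, the ideal $IR_{\mathfrak{b}}$ is generated by $\xi=S_f$ and $\eta$. By \eqref{eq:taylor},
\[
\xi_1=q_1\bigl[(h_1-h_2)s+(h_2-h_3)t\bigr],\quad\eta_1=0,\quad\eta_2=\tfrac12w\bigl[(h_1-h_2)s^2+(h_2-h_3)t^2\bigr].
\]
At the root $(s,t)=(h_2-h_3,\,h_2-h_1)$ of $\xi_1\ne0$, the value of $\eta_2$ is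
\[
\tfrac12w\,(h_1-h_2)(h_2-h_3)\bigl[(h_2-h_3)+(h_1-h_2)\bigr]=\tfrac12w\,(h_1-h_2)(h_2-h_3)(h_1-h_3)\ne0 .
\]
Lemma~\ref{lem:local}(2) gives $\ell(\mathfrak{b})=2$.
\end{proof}

The component $\mathcal{A}$ is handled by interchanging points and lines. The pair $\tilde\Phi$ satisfies the standing assumption, by Lemmas~\ref{lem:sym} and~\ref{lem:cycles}; let $\tilde I=(S_{\tilde f},S_{\tilde g})$ and let $\tilde\ell$ denote the corresponding lengths.

\begin{lemma}\label{lem:swap}
$\ell(\mathfrak{a})=\tilde\ell(\mathfrak{b})$. In particular $\ell(\mathfrak{a})\le2$.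
\end{lemma}

\begin{proof}
Let $\omega$ be the automorphism of $R$ with $\omega(a_i)=b_{-i}$ and $\omega(b_i)=a_{-i}$, indices modulo $3$; it corresponds to reading a closed walk backward, starting from a line. For $F\in K[x,y]$,
\[
\omega(S_{\tilde F})=\sum_i\bigl(F(a_{-i},b_{-i})-F(a_{-i},b_{-i-1})\bigr)=\sum_j\bigl(F(a_j,b_j)-F(a_j,b_{j-1})\bigr)=S_F .
\]
So $\omega(\tilde I)=I$ and $\omega(\mathfrak{b})=\mathfrak{a}$, whence $R_{\mathfrak{b}}/\tilde IR_{\mathfrak{b}}\cong R_{\mathfrak{a}}/IR_{\mathfrak{a}}$. Apply Lemma~\ref{lem:b} to $\tilde\Phi$.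
\end{proof}

Lemmas~\ref{lem:c}, \ref{lem:b} and~\ref{lem:swap} give
\begin{equation}\label{eq:upper}
e:=\ell(\mathfrak{a})+\ell(\mathfrak{b})+\ell(\mathfrak{c}_1)+\ell(\mathfrak{c}_2)+\ell(\mathfrak{c}_3)=3+\ell(\mathfrak{a})+\ell(\mathfrak{b})\le7 .
\end{equation}

\section{Multiplicity on the total diagonal}\label{sec:mult}

The five spaces intersect in the plane of points $z=(\alpha,\alpha,\alpha,\beta,\beta,\beta)$ with $\alpha,\beta\in K$. At such a point the local multiplicity of $R/I$ sees all five lengths, so it equals $e$, independently of $(\alpha,\beta)$. It can also be bounded below by the orders of vanishing of the generators of $I$, and these depend on the value $\Phi_{xy}(\alpha,\beta)$.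

We recall the definitions. Let $(\mathcal{O},\mathfrak{n})$ be a Noetherian local ring of dimension $d$. For large $n$ the length of $\mathcal{O}/\mathfrak{n}^{n+1}$ is a polynomial in $n$ of the form $e(\mathcal{O})\,n^d/d!+O(n^{d-1})$, and the positive integer $e(\mathcal{O})$ is the \emph{Hilbert--Samuel multiplicity}. If $\mathcal{O}$ is the local ring of $K^d$ at a point, the length is the number $\binom{n+d}{d}$ of monomials of degree at most $n$, so $e(\mathcal{O})=1$. The \emph{associativity formula} \cite[Theorem~14.7]{matsumura} states that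
\[
e(\mathcal{O})=\sum_{\mathfrak{q}}\operatorname{length}(\mathcal{O}_{\mathfrak{q}})\;e(\mathcal{O}/\mathfrak{q}),
\]
where $\mathfrak{q}$ runs over the minimal primes of $\mathcal{O}$ with $\dim\mathcal{O}/\mathfrak{q}=d$.

Fix $z$ as above, let $\mathfrak{m}\subseteq R$ be its maximal ideal, and let $\mathcal{O}=R_{\mathfrak{m}}/IR_{\mathfrak{m}}$. The minimal primes of $\mathcal{O}$ correspond to the minimal primes of $I$ contained in $\mathfrak{m}$, which are all five primes $\mathfrak{p}$. For each of them $\mathcal{O}/\mathfrak{p}\mathcal{O}=R_{\mathfrak{m}}/\mathfrak{p}R_{\mathfrak{m}}$ is the local ring of $K^4$ at a point, and $\mathcal{O}_{\mathfrak{p}}=R_{\mathfrak{p}}/IR_{\mathfrak{p}}$. Hence $\dim\mathcal{O}=4$ and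
\begin{equation}\label{eq:assoc}
e(\mathcal{O})=\sum_{\mathfrak{p}}\ell(\mathfrak{p})=e .
\end{equation}

The \emph{order} at $z$ of a nonzero $\xi\in R$ is the largest $d$ with $\xi\in\mathfrak{m}^d$, that is, the degree of the lowest homogeneous component of $\xi$ in the variables $a_i-\alpha$, $b_i-\beta$. The order of a product is the sum of the orders, since the product of the lowest components is nonzero.

\begin{lemma}\label{lem:mult}
If $I=(\xi,\eta)$ with $\xi,\eta\ne0$ of orders $d,d'$ at $z$, then $e\ge dd'$.
\end{lemma}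

\begin{proof}
The ring $R/(I+\mathfrak{m}^{n+1})$ has $\mathfrak{m}$ as its only maximal ideal, with residue field $K$, so its dimension over $K$ is the length of $\mathcal{O}/\mathfrak{m}^{n+1}\mathcal{O}$. For $n\ge d+d'$ it is the cokernel of the $K$-linear map
\[
\theta\colon R/\mathfrak{m}^{n+1-d}\oplus R/\mathfrak{m}^{n+1-d'}\to R/\mathfrak{m}^{n+1},\qquad(c,c')\mapsto c\xi+c'\eta .
\]
A lower bound for the cokernel needs a lower bound for the kernel, and the trivial relation $\eta\xi-\xi\eta=0$ provides one. The map $r\mapsto(r\eta,-r\xi)$ from $R/\mathfrak{m}^{n+1-d-d'}$ to $\ker\theta$ is well defined. It is injective: if $r\notin\mathfrak{m}^{n+1-d-d'}$, then $r\eta$ has order less than $n+1-d$. With $H(n)=\dim_KR/\mathfrak{m}^{n+1}=\binom{n+6}{6}$ we obtain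
\[
\operatorname{length}\bigl(\mathcal{O}/\mathfrak{m}^{n+1}\mathcal{O}\bigr)\ge H(n)-H(n-d)-H(n-d')+H(n-d-d').
\]
For a polynomial $T$ with leading term $cn^r$, the difference $T(n)-T(n-d)$ equals $rdc\,n^{r-1}+O(n^{r-2})$. The right side arises from $H(n)=n^6/6!+\cdots$ by two such differences, so it equals $dd'\,n^4/4!+O(n^3)$. The left side is $e\,n^4/4!+O(n^3)$ by \eqref{eq:assoc}.
\end{proof}

\begin{lemma}\label{lem:order}
Let $F\in K[x,y]$ with $S_F\ne0$. The order of $S_F$ at $z$ is at least $2$, and at least $3$ if $F_{xy}(\alpha,\beta)=0$.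
\end{lemma}

\begin{proof}
Write $F(\alpha+x,\beta+y)=\sum F_{ij}x^iy^j$. Unmixed terms contribute nothing, so
\[
S_F=\sum_{i,j\ge1}F_{ij}\,S_{x^iy^j}(a_1-\alpha,a_2-\alpha,a_3-\alpha,b_1-\beta,b_2-\beta,b_3-\beta),
\]
where $S_{x^iy^j}$ is homogeneous of degree $i+j\ge2$. The only term of degree $2$ has the coefficient $F_{11}=F_{xy}(\alpha,\beta)$.
\end{proof}

All quadratic parts are thus multiples of one form, so a suitable combination of $S_f$ and $S_g$ always has order at least $3$.

\begin{proposition}\label{prop:squeeze}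
At least one of $\ell(\mathfrak{a}),\ell(\mathfrak{b})$ equals $2$, and $\Phi_{xy}(\alpha,\beta)\ne0$ for every $(\alpha,\beta)\in K^2$.
\end{proposition}

\begin{proof}
Fix $(\alpha,\beta)$. The space $Kf+Kg$ has dimension $2$ by Lemma~\ref{lem:indep}, so the linear functional $F\mapsto F_{xy}(\alpha,\beta)$ on it has a nonzero kernel, and there is a basis $F_1,F_2$ with $(F_2)_{xy}(\alpha,\beta)=0$. Then $I=(S_{F_1},S_{F_2})$, both generators are nonzero by Lemma~\ref{lem:indep}, and their orders at $z$ are at least $2$ and $3$. Lemma~\ref{lem:mult} gives $e\ge6$, so $\ell(\mathfrak{a})+\ell(\mathfrak{b})\ge3$ by \eqref{eq:upper}; since both lengths lie in $\{1,2\}$, one of them is $2$. If $\Phi_{xy}(\alpha,\beta)=0$, then $S_f$ and $S_g$ both have order at least $3$ and $e\ge9$, contradicting \eqref{eq:upper}.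
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of \textup{(b)}$\Rightarrow$\textup{(c)}]
We may make the standing assumption. Passing from $\Phi$ to $\tilde\Phi$ preserves it and interchanges the two forms in (c), and $\tilde\ell(\mathfrak{b})=\ell(\mathfrak{a})$ by Lemma~\ref{lem:swap}. So by Proposition~\ref{prop:squeeze} we may assume $\ell(\mathfrak{b})=2$. Lemma~\ref{lem:b} gives $\Phi_{xy}=k(x,y)q(y)$. By Proposition~\ref{prop:squeeze} the polynomial $k$ has no zero in $K^2$, so it is constant by the Nullstellensatz, and $f_{xy},g_{xy}\in K[y]$. If $f=\sum c_{ij}x^iy^j$ with $1\le i,j<p$, then $f_{xy}=\sum ij\,c_{ij}x^{i-1}y^{j-1}\in K[y]$ forces $c_{ij}=0$ for $i\ge2$; the same argument applies to $g$. Hence $\Phi=xQ(y)$ with $Q(0)=0$ and $\deg Q_1,\deg Q_2<p$. Proposition~\ref{prop:parabola} gives $\Phi=M(xy,xy^2)^T$ with $M\in GL_2(K)$.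
\end{proof}

Together with Section~\ref{sec:linear}, this proves Theorem~\ref{thm:main} and Corollary~\ref{cor:complex}.

\section{The hypotheses}\label{sec:hyp}

The implication (c)$\Rightarrow$(a) and the isomorphism hold over every field and without the condition on exponents. Both hypotheses are needed for (b)$\Rightarrow$(c).

\begin{remark}[Algebraic closure]
It is used to pass from $V(I)$ to the minimal primes of $I$, to conclude that $k$ is constant, and to find three roots in Proposition~\ref{prop:parabola}. Over $\mathbb{R}$ the pair $(xy,xy^4)$ satisfies (b) but not (c). Indeed $Q=(y,y^4)^T$ is injective, and a nonzero polynomial $\lambda_0+\lambda_1y+\lambda_2y^4$ has at most two real roots: for $\lambda_2=0$ it has at most one, and for $\lambda_2\ne0$ three roots would give, by Rolle's theorem, two real roots of $\lambda_1+4\lambda_2y^3$. So Lemma~\ref{lem:arc} applies.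
\end{remark}

\begin{remark}[Exponents below $p$]
This condition lets us recover a polynomial from its derivatives: in Lemma~\ref{lem:indep}, for $w$ and $h$ in Lemma~\ref{lem:b}, in Proposition~\ref{prop:parabola} and in Section~\ref{sec:end}. In characteristic $p>0$ the map $a\mapsto a^p$ is a bijection of $K$, so $(a,u)\mapsto(a^p,u)$, $[b,v]\mapsto[b,v]$ is an isomorphism $G_K(x^py,x^py^2)\cong G_K(xy,xy^2)$. The pair $(x^py,x^py^2)$ therefore satisfies (a), while (c) fails because of the monomial $x^py^2$; here $\Phi_{xy}=0$. In characteristic $2$ the condition admits only the mixed monomial $xy$, and then (a), (b) and (c) are all false.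
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algebraically defined graphs and generalized quadrangles},
\texttt{http://www.math.colostate.edu/\allowbreak\%7Ebetten/\allowbreak COCOA15/\allowbreak TALKS/\allowbreak Brian\_Kronenthal.pdf}.

\bibitem{matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\end{thebibliography}
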